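\title{Uniqueness in law for the Cauchy process with a bounded measurable drift}

\begin{abstract}
We prove that the equation $dX_t=dL_t+a(X_t)\,dt$, driven by a one-dimensional symmetric Cauchy process $L$, has a solution that is unique in law for every bounded Borel drift $a$ and every starting point. No continuity or smallness of $a$ is assumed. The Cauchy integral of the resolvent measure of any solution, shifted by a constant, is an analytic function with values in a sector of opening less than $\pi$. This gives an a priori $L^q$ bound, hence existence, and an exact duality between any solution for $a$ and any solution for $-a$, which forces uniqueness. The same method gives the Feller and strong Markov properties, the sharp integrability exponent of the resolvent density, and the result for Cauchy exponents perturbed by a finite jump measure.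
\end{abstract}

\section{The problem and the main theorem}\label{sec:problem}

A \emph{L\'evy process} is a real process $L=(L_t)_{t\ge0}$ with stationary independent increments, with $L_0=0$, and with paths that are right-continuous and have left limits (c\`adl\`ag paths). Its \emph{exponent} $\psi$ is the logarithm of the characteristic function of $L_1$, so that $\mathbb E e^{i\xi L_t}=e^{t\psi(\xi)}$. The \emph{symmetric Cauchy process} has $\psi(\xi)=-c|\xi|$ with $c>0$; then $L_t$ has the density $\frac1\pi\frac{ct}{r^2+c^2t^2}$. Let $a$ be a real bounded Borel function on $\mathbb R$, and consider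
\begin{equation}\label{eq:sde}
dX_t=dL_t+a(X_t)\,dt .
\end{equation}
Only $\psi$ and $a$ are prescribed. The probability space and the process $L$ are part of the solution.

\begin{definition}\label{def:solution}
A \emph{solution} of \eqref{eq:sde} for $(\psi,a)$ consists of a filtered probability space $(\Omega,\mathcal F,\mathbb P;\mathcal F_t)$ and a process $X$ on it such that
\begin{itemize}
\item[(i)] there is a L\'evy process $L$ on this space, the \emph{underlying process}, with
\[
\mathbb E\big[e^{i\xi(L_t-L_s)}\,\big|\,\mathcal F_s\big]=e^{(t-s)\psi(\xi)}\qquad(0\le s<t,\ \xi\in\mathbb R);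
\]
\item[(ii)] $X_t$ and $L_t$ are $\mathcal F_t$-measurable for each $t\ge0$;
\item[(iii)] $X_t=X_0+L_t+\int_0^ta(X_s)\,ds$ with probability one.
\end{itemize}
The law of $X_0$ is the \emph{initial law}. Equation \eqref{eq:sde} \emph{has a unique solution} if for each $x\in\mathbb R$ there is a solution with $X_0=x$, and any two solutions with $X_0=x$ and the same exponent $\psi$ give the process $X$ the same law, even when they live on different spaces with different underlying processes.
\end{definition}

Condition (i) says that $L_t-L_s$ is independent of $\mathcal F_s$, so a solution cannot anticipate the noise. For the symmetric Cauchy process two results are known: \eqref{eq:sde} has a unique solution if $\sup|a|$ is small enough (Tsuchiya), and it has a unique solution if $a$ is bounded and continuous. The problem, which comes from \cite{source}, is to decide whether \eqref{eq:sde} has a unique solution for every bounded Borel $a$. The answer is yes.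

\begin{theorem}\label{thm:main}
Let $\psi(\xi)=-c|\xi|$ with $c>0$. For every bounded Borel function $a$ and every $x\in\mathbb R$, equation \eqref{eq:sde} has a solution with $X_0=x$, and any two such solutions, on possibly different filtered spaces and with different underlying L\'evy processes, have the same law.
\end{theorem}

\subsection*{Noise and drift have the same order}
Without noise the statement fails on both counts. For $a=\operatorname{sgn}$ with $\operatorname{sgn}0=0$, the equation $x(t)=\int_0^ta(x(s))\,ds$ has the solutions $0$, $t$ and $-t$. For $a=1_{(-\infty,0)}-1_{[0,\infty)}$ it has none: $(x^2)'=-2|x|\le0$ forces $x\equiv0$, while $\int_0^ta(0)\,ds=-t$. The question is whether Cauchy noise repairs this.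

Scaling shows that the contest is even. If $X$ is a solution with drift $a$ and $r>0$, then $(X_{rt}-x_0)/r$ is a solution with drift $a(x_0+r\,\cdot)$, and its underlying process $L_{rt}/r$ is again Cauchy with the same $c$. Zooming in therefore does not shrink the drift. A continuous drift becomes nearly constant under the zoom, but $K\operatorname{sgn}x$ is invariant under it, so a large jump of $a$ stays large at every scale. If $|a|\le K$, the drift moves $X$ by at most $Kt$ in time $t$, and
\[
\mathbb P(|L_t|\le Kt)=\frac2\pi\arctan\frac Kc\qquad\text{for every }t>0 .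
\]
For large $K/c$ this number is close to $1$, which suggests that the equation behaves like the noiseless one and that uniqueness breaks down beyond some threshold. But the number is less than $1$, and the noise gets the same chance again at every scale. The proof shows that this suffices. The angle $\arctan(K/c)$ is the half-opening of the sector on which the argument rests, and we use only that it is less than $\pi/2$.

\subsection*{Conventions}
We read (iii) as holding almost surely for all $t$ at once, so that $X$ is almost surely c\`adl\`ag. Nothing is lost. Suppose that $X$ is jointly measurable and (iii) holds almost surely for each fixed $t$, and put $\bar X_t=X_0+L_t+\int_0^ta(X_s)\,ds$. Then $\bar X_t=X_t$ almost surely for each $t$. By Fubini's theorem, almost surely $\bar X_s=X_s$ for a.e.\ $s$, so $\int_0^ta(\bar X_s)\,ds=\int_0^ta(X_s)\,ds$ for all $t$. Adding the null sets to each $\mathcal F_t$ preserves (i) and makes $\bar X$ adapted. Thus $\bar X$ is a solution in the stronger sense with the same finite-dimensional laws. These determine the law of a c\`adl\`ag process,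 because the Borel $\sigma$-field of the Skorokhod space $D=D[0,\infty)$ is generated by the coordinates.

If $(X_t,L_t,\mathcal F_t)$ is a solution for $(\psi,a)$, then $(X_{t/c},L_{t/c},\mathcal F_{t/c})$ is a solution for $(\psi/c,a/c)$, and conversely. So from now on, unless said otherwise,
\[
\psi(\xi)=-|\xi|,\qquad |a|\le K\ \text{everywhere},\quad K>0,\qquad\kappa=\arctan K\in(0,\pi/2),
\]
and ``a solution with drift $a$'' means a solution for $(-|\xi|,a)$.

Section~\ref{sec:idea} explains the mechanism on two examples. Sections~\ref{sec:sector}--\ref{sec:uniqueness} prove Theorem~\ref{thm:main}. Section~\ref{sec:complements} states and proves further properties of the solution (Theorem~\ref{thm:complements}), which Theorem~\ref{thm:main} does not need.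

\section{The mechanism}\label{sec:idea}

Let $X$ be a solution with drift $a$ and initial law $\nu$, and fix $\lambda>0$. The \emph{resolvent measure} of $X$ is
\[
V(E)=\mathbb E\int_0^\infty e^{-\lambda t}1_E(X_t)\,dt,\qquad V(\mathbb R)=\frac1\lambda .
\]
It is the Laplace transform in time of the one-dimensional laws of $X$, and it satisfies a stationary equation. On the upper half-plane $\mathbb H=\{\operatorname{Im}z>0\}$ we consider its Cauchy integral
\begin{equation}\label{eq:F}
F(z)=\frac i\pi\int\frac{V(dt)}{z-t},\qquad |F(z)|\le\frac1{\pi\lambda\operatorname{Im}z},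
\end{equation}
which is analytic in $\mathbb H$. For $\varepsilon>0$ let
\[
P_\varepsilon(r)=\frac1\pi\frac\varepsilon{r^2+\varepsilon^2},\qquad
Q_\varepsilon(r)=\frac1\pi\frac r{r^2+\varepsilon^2},\qquad
N_\varepsilon(r)=\int_{-\infty}^rP_\varepsilon=\frac12+\frac1\pi\arctan\frac r\varepsilon .
\]
Since $P_\varepsilon(r)+iQ_\varepsilon(r)=\frac i\pi\frac1{r+i\varepsilon}$, we have
\begin{equation}\label{eq:ReIm}
F(s+i\varepsilon)=P_\varepsilon*V(s)+i\,Q_\varepsilon*V(s),
\end{equation}
where $k*m(s)=\int k(s-t)\,m(dt)$.

\subsection*{A formal computation}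
This paragraph is a guide and is not used in the proofs. Suppose that $V$ has a good density $v$. The boundary values of $F$ are then $v+iHv$, where $Hv=\lim_{\varepsilon\downarrow0}Q_\varepsilon*v$ is the Hilbert transform, the Fourier multiplier with symbol $-i\operatorname{sgn}\xi$. The generator of $L$ has symbol $-|\xi|=-(i\xi)(-i\operatorname{sgn}\xi)$, so it equals $-\partial_sH$. The resolvent equation $\lambda v=\nu-\partial_sHv-\partial_s(av)$ can therefore be integrated once:
\begin{equation}\label{eq:formal}
Hv+av=g,\qquad g(s)=\nu((-\infty,s])-\lambda V((-\infty,s])\in[-1,1].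
\end{equation}
This is the special feature of the Cauchy process in dimension one: the noise term and the drift term are both exact derivatives, and what remains is a pointwise relation between the real and imaginary parts of an analytic function. It has two consequences.

First, $|\operatorname{Im}F|\le K\operatorname{Re}F+1$, so $F+1/K$ takes values in the sector $|\arg|\le\kappa$. Such functions have boundary values in $L^q$ for $q<\pi/(2\kappa)$, and this range contains exponents $q>1$.

Second, let $\tilde v,\tilde g$ belong to a solution $Y$ with drift $-a$ started at $y$, so that $H\tilde v-a\tilde v=\tilde g$. On $L^2$ the Hilbert transform is skew-symmetric: $\int(\tilde v\,Hv+v\,H\tilde v)\,ds=0$. In this sum the terms $-a v\tilde v$ and $+av\tilde v$ cancel, and $\int(\tilde vg+v\tilde g)\,ds=0$ remains. The drift has disappeared. For $\nu=\delta_x$ the identity says that $\mathbb P(X_t\le y)$ and $\mathbb P(Y_t\ge x)$ have the same Laplace transform in $t$. The second quantity does not depend on the choice of $X$, so the mere existence of solutions for $-a$ determines the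 one-dimensional laws of every solution for $a$.

The difficulty is that $v$ and $\tilde v$ need not lie in $L^2$, even locally: the bound $q<\pi/(2\kappa)$ reaches $q=2$ only if $K<1$. The integrand $\tilde v\,Hv+v\,H\tilde v$ is $\operatorname{Im}(F\tilde F)$, so we must control the product $F\tilde F$ without Cauchy--Schwarz. By \eqref{eq:formal}, $F=(1-ia)v+ig$ with $g$ bounded, so where $F$ is large its argument is close to $-\arctan a$, and where $\tilde F$ is large its argument is close to $+\arctan a$. The arguments never add up in the same direction, and the product lies in nearly the same sector as each factor.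

\begin{example}[constant drift]\label{ex:constant}
Let $a\equiv b$. Then $X_t=x+L_t+bt$, and $Y_t=y-L_t-bt$ is a solution with drift $-b$ because $-L$ is again Cauchy. The events $\{X_t\le y\}$ and $\{Y_t\ge x\}$ coincide, which is the duality. Now take $x=0$. From $\frac i{w}=\int_0^\infty e^{i\xi w}\,d\xi$ for $w\in\mathbb H$ and $\mathbb Ee^{-i\xi L_t}=e^{-t|\xi|}$ we get $\mathbb E\frac i{z-X_t}=\frac i{z-bt+it}$. Setting $z=i\varepsilon$ and $\zeta=\varepsilon/(1+ib)$,
\[
(1+ib)\,F(i\varepsilon)=\frac1\pi\int_0^\infty\frac{e^{-\lambda t}}{t+\zeta}\,dt .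
\]
Here $\int_0^1\frac{dt}{t+\zeta}=\log(1+\zeta)-\log\zeta=\log\frac1\varepsilon+O(1)$ as $\varepsilon\downarrow0$. Since $\operatorname{Re}\zeta>0$ gives $|t+\zeta|\ge t$, the remaining terms are at most $\int_0^1\frac{1-e^{-\lambda t}}t\,dt\le\lambda$ and $\int_1^\infty e^{-\lambda t}\,dt\le\frac1\lambda$. Hence
\[
F(i\varepsilon)=\frac{\log(1/\varepsilon)}{\pi(1+ib)}+O(1),\qquad
\tilde F(i\varepsilon)=\frac{\log(1/\varepsilon)}{\pi(1-ib)}+O(1),
\]
the second formula being the first with $-b$ for $b$ and $y=0$. Both functions blow up, $\operatorname{Im}F+b\operatorname{Re}F=\operatorname{Im}((1+ib)F)$ stays bounded as \eqref{eq:formal} predicts, the arguments tend to $\mp\arctan b$, and $\arg(F\tilde F)(i\varepsilon)\to0$.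
\end{example}

\begin{example}[a jump of the drift]\label{ex:sign}
Let $a=-K\operatorname{sgn}x$ and $\alpha=2\kappa/\pi\in(0,1)$. The function $G(z)=(i/z)^\alpha$ is analytic in $\mathbb H$ with boundary values $|s|^{-\alpha}e^{i\kappa\operatorname{sgn}s}$. They satisfy $\operatorname{Im}G+a\operatorname{Re}G=0$, which is \eqref{eq:formal} with $g=0$. The real part $|s|^{-\alpha}\cos\kappa$ is in $L^q$ near $0$ exactly when $q<\pi/(2\kappa)$, and it is not in $L^2$ near $0$ when $K\ge1$. For the drift $-a$ the same role is played by $1/G$. The product $G\cdot(1/G)=1$ is harmless, whereas $G\cdot G$ is not integrable near $0$ when $K\ge1$. So the pairing works only for opposite drifts. Theorem~\ref{thm:complements}(3) shows that the true resolvent density for this $a$ has the same integrability threshold as the model $G$.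
\end{example}

\section{Analytic functions with values in a sector}\label{sec:sector}

Throughout, $\arg$ is the principal argument. The \emph{boundary values} of a function $G$ on $\mathbb H$ are $G(s)=\lim_{\varepsilon\downarrow0}G(s+i\varepsilon)$. We say that $G$ is \emph{the Poisson integral of its boundary values} if they exist a.e., belong to $L^1(ds/(1+s^2))$, and $G(s+i\varepsilon)=\int P_\varepsilon(s-t)G(t)\,dt$.

We use the following textbook theorem. Let $u$ be a complex harmonic function in the unit disk, let $1<q\le\infty$, and suppose that the norms of $\theta\mapsto u(\rho e^{i\theta})$ in $L^q(d\theta/2\pi)$ are bounded for $\rho<1$. Then $u$ has nontangential limits $u^*(e^{i\theta})$ for a.e.\ $\theta$, $u^*\in L^q$, and $u(w)=\int\frac{1-|w|^2}{|e^{i\theta}-w|^2}u^*(e^{i\theta})\frac{d\theta}{2\pi}$.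

The map $w=\frac{z-i}{z+i}$ sends $\mathbb H$ onto the disk and $i$ to $0$. It is conformal at each real point, so a vertical approach to $t\in\mathbb R$ becomes a nontangential approach to $e^{i\theta}=\frac{t-i}{t+i}$. For $z=s+i\varepsilon$,
\[
\frac{d\theta}{2\pi}=\frac{dt}{\pi(1+t^2)},\qquad 1-|w|^2=\frac{4\varepsilon}{|z+i|^2},\qquad |e^{i\theta}-w|^2=\frac{4|t-z|^2}{(1+t^2)|z+i|^2},
\]
so that $\frac{1-|w|^2}{|e^{i\theta}-w|^2}\frac{d\theta}{2\pi}=P_\varepsilon(s-t)\,dt$. The theorem thus transfers to $\mathbb H$.

\begin{lemma}\label{lem:sector}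
\begin{itemize}
\item[(a)] A bounded harmonic function in $\mathbb H$ is the Poisson integral of its boundary values.
\item[(b)] Let $0<\beta<\pi/2$, and let $G$ be analytic and zero-free in $\mathbb H$ with $|\arg G|\le\beta$. Then $G$ is the Poisson integral of its boundary values, and for $1<q<\pi/(2\beta)$
\begin{equation}\label{eq:sector}
\int|G(s)|^q\frac{ds}{\pi(1+s^2)}\le\frac{|G(i)|^q}{\cos q\beta}.
\end{equation}
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) is the case $q=\infty$ of the theorem. For (b), the function $G^q=\exp(q\log G)$ is analytic, and $h=\operatorname{Re}G^q=|G|^q\cos(q\arg G)$ is harmonic with $|G|^q\le h/\cos q\beta$, because $q\beta<\pi/2$. Let $\Gamma$ and $h_0$ be the transplants of $G$ and $h$ to the disk. By the mean value property,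
\[
\int|\Gamma(\rho e^{i\theta})|^q\frac{d\theta}{2\pi}\le\frac{h_0(0)}{\cos q\beta}=\frac{h(i)}{\cos q\beta}\le\frac{|G(i)|^q}{\cos q\beta}\qquad(\rho<1).
\]
Since $q>1$, the theorem applies to $\Gamma$ and gives the Poisson representation. Fatou's lemma as $\rho\uparrow1$ gives \eqref{eq:sector}.
\end{proof}

The strict inequality $\beta<\pi/2$ is needed. The function $i/z$ has positive real part $\pi P_\varepsilon(s)$ in $\mathbb H$, and the boundary values of this real part vanish a.e. It is the Cauchy integral of a point mass, which is what a sector of smaller opening excludes.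

\section{The resolvent measure of an arbitrary solution}\label{sec:resolvent}

We now prove \eqref{eq:formal} for every solution, knowing nothing about $V$ in advance. Exponentials are the natural test functions, because condition (i) is stated in terms of them. For a finite signed measure $m$ write $\hat m(\xi)=\int e^{-i\xi t}m(dt)$, and let $aV$ be the measure $a(t)V(dt)$. The first lemma holds for every exponent.

\begin{lemma}\label{lem:fourier}
Let $X$ be a solution for $(\psi,a)$ with initial law $\nu$, where $\psi$ is any exponent and $|a|\le K$. Then for $\lambda>0$ and $\xi\in\mathbb R$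
\begin{equation}\label{eq:fourier}
\lambda\hat V(\xi)=\hat\nu(\xi)+\psi(-\xi)\hat V(\xi)-i\xi\,\widehat{aV}(\xi).
\end{equation}
\end{lemma}

\begin{proof}
Fix $\xi$, write $\psi=\psi(\xi)$, and factor $e^{i\xi X_t}=\mathcal E_tZ_t$ with
\[
\mathcal E_t=e^{i\xi L_t-t\psi},\qquad Z_t=e^{t\psi+i\xi(X_t-L_t)} .
\]
Both processes are adapted and bounded on bounded time intervals. By (i), $\mathbb E[\mathcal E_t\mid\mathcal F_u]=\mathcal E_u$ for $u\le t$, and $\mathcal E_0=1$. By (iii), $X_t-L_t=X_0+\int_0^ta(X_u)\,du$ is Lipschitz in $t$, so almost surely $Z_t=Z_0+\int_0^t\dot Z_u\,du$ with $\dot Z_u=(\psi+i\xi a(X_u))Z_u$, which is bounded on $[0,t]$ and $\mathcal F_u$-measurable. By Fubini's theorem and the martingale property,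
\[
\mathbb Ee^{i\xi X_t}=\mathbb E[\mathcal E_tZ_0]+\int_0^t\mathbb E[\mathcal E_t\dot Z_u]\,du
=\mathbb Ee^{i\xi X_0}+\int_0^t\mathbb E\big[(\psi+i\xi a(X_u))e^{i\xi X_u}\big]du .
\]
The last integrand is bounded in $u$. Multiply by $\lambda e^{-\lambda t}$, integrate over $t>0$ using $\int_u^\infty\lambda e^{-\lambda t}\,dt=e^{-\lambda u}$, and replace $\xi$ by $-\xi$.
\end{proof}

\begin{proposition}\label{prop:resolvent}
Let $X$ be a solution with drift $a$ and initial law $\nu$, and let $\lambda>0$.
\begin{itemize}
\item[(a)] In $\mathbb H$ we have $\operatorname{Re}F>0$ and $|\operatorname{Im}F|\le K\operatorname{Re}F+1$. Hence $|\arg(F+A)|\le\kappa$ in $\mathbb H$ for every $A\ge1/K$.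
\item[(b)] $V$ has a density $v\ge0$, and for every $1<q<\pi/(2\kappa)$
\begin{equation}\label{eq:Lq}
\int v(s)^q\frac{ds}{\pi(1+s^2)}\le\frac1{\cos q\kappa}\Big(\frac1{\pi\lambda}+\frac1K\Big)^q .
\end{equation}
\item[(c)] Let $W(s)=\int_{-\infty}^sv$ and $g(s)=\nu((-\infty,s])-\lambda W(s)\in[-1,1]$. For a.e.\ $s$ the boundary value of $F$ is
\[
F(s)=v(s)+i\big(g(s)-a(s)v(s)\big).
\]
\end{itemize}
\end{proposition}

\begin{proof}
We first prove \eqref{eq:formal} at height $\varepsilon$, where everything is smooth. Since $P_\varepsilon(r)=\frac1{2\pi}\int e^{i\xi r-\varepsilon|\xi|}\,d\xi$, every finite signed measure $m$ satisfies $P_\varepsilon*m(s)=\frac1{2\pi}\int e^{i\xi s-\varepsilon|\xi|}\hat m(\xi)\,d\xi$. As $\hat m$ is bounded, we may differentiate under the integral: $\partial_s$ produces the factor $i\xi$ and $\partial_\varepsilon$ the factor $-|\xi|$. Multiplying \eqref{eq:fourier} with $\psi(-\xi)=-|\xi|$ by $\frac1{2\pi}e^{i\xi s-\varepsilon|\xi|}$ and integrating gives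
\[
\lambda P_\varepsilon*V=P_\varepsilon*\nu+\partial_\varepsilon(P_\varepsilon*V)-\partial_s\big(P_\varepsilon*(aV)\big).
\]
The Cauchy--Riemann equations for \eqref{eq:ReIm} give $\partial_\varepsilon(P_\varepsilon*V)=-\partial_s(Q_\varepsilon*V)$, so
\[
\partial_s\big(Q_\varepsilon*V+P_\varepsilon*(aV)\big)=P_\varepsilon*\nu-\lambda P_\varepsilon*V .
\]
The kernels $P_\varepsilon,Q_\varepsilon$ are bounded and vanish at infinity, so $Q_\varepsilon*V(s)$ and $P_\varepsilon*(aV)(s)$ tend to $0$ as $s\to-\infty$. Integrating over $(-\infty,s]$,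
\begin{equation}\label{eq:height}
Q_\varepsilon*V+P_\varepsilon*(aV)=g_\varepsilon:=N_\varepsilon*\nu-\lambda N_\varepsilon*V,\qquad|g_\varepsilon|\le1 .
\end{equation}
The bound holds because $0\le N_\varepsilon\le1$ and $\nu$, $\lambda V$ are probability measures, so both terms of $g_\varepsilon$ lie in $[0,1]$.

(a) By \eqref{eq:ReIm}, $\operatorname{Re}F=P_\varepsilon*V>0$ and $\operatorname{Im}F=Q_\varepsilon*V$. Since $|P_\varepsilon*(aV)|\le KP_\varepsilon*V$, \eqref{eq:height} gives $|\operatorname{Im}F|\le K\operatorname{Re}F+1\le K(\operatorname{Re}F+A)$ for $A\ge1/K$.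

(b) Apply Lemma~\ref{lem:sector}(b) to $F+1/K$ with $\beta=\kappa$. The boundary values $F(s)$ exist a.e. Put $v(s)=\operatorname{Re}F(s)\ge0$. Then $v\in L^1(ds/(1+s^2))$, and the real part of the Poisson representation reads $P_\varepsilon*V=P_\varepsilon*v$. Let $\varphi\in C_c(\mathbb R)$ vanish off $[-\rho,\rho]$. As $P_\varepsilon$ is even, integrating against $\varphi$ gives $\int(P_\varepsilon*\varphi)\,dV=\int(P_\varepsilon*\varphi)\,v\,ds$. As $\varepsilon\downarrow0$, $P_\varepsilon*\varphi\to\varphi$ pointwise. Moreover $|P_\varepsilon*\varphi|\le\sup|\varphi|$, and for $|s|\ge2\rho$ and $\varepsilon\le1$ we have $|P_\varepsilon*\varphi(s)|\le\frac4{\pi s^2}\|\varphi\|_{L^1}$, since $|s-t|\ge|s|/2$ on the support. So $|P_\varepsilon*\varphi(s)|\le C_\varphi/(1+s^2)$, and dominated convergence gives $\int\varphi\,dV=\int\varphi v\,ds$. Thus $V=v\,ds$ and $v\in L^1(\mathbb R)$. The bound \eqref{eq:Lq} is \eqref{eq:sector}, because $v(s)\le|F(s)+1/K|$ and $|F(i)|\le1/(\pi\lambda)$ by \eqref{eq:F}.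

(c) Let $\varepsilon\downarrow0$ in \eqref{eq:height}. For $f\in L^1(\mathbb R)$ one has $P_\varepsilon*f\to f$ at every Lebesgue point of $f$; we apply this to $f=av$. Next, $N_\varepsilon(r)\to1_{\{r>0\}}+\frac121_{\{r=0\}}$ boundedly. Hence $N_\varepsilon*V(s)\to W(s)$ for all $s$, and $N_\varepsilon*\nu(s)\to\nu((-\infty,s])$ off the countably many atoms of $\nu$. So $\operatorname{Im}F(s)+a(s)v(s)=g(s)$ a.e.
\end{proof}

\begin{remark}\label{rem:null}
By (b), a solution almost surely spends zero time in any Lebesgue null Borel set. So if two bounded Borel drifts agree a.e., they have the same solutions. In the noiseless examples of Section~\ref{sec:problem}, by contrast, the value $a(0)$ decides whether $x\equiv0$ is a solution.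
\end{remark}

\section{Duality between solutions for $a$ and for $-a$}\label{sec:duality}

\begin{proposition}\label{prop:duality}
Let $X$ be any solution with drift $a$ and initial law $\nu$, and let $Y$ be any solution with drift $-a$ and $Y_0=y$. Then for all $\lambda>0$
\begin{equation}\label{eq:duality}
\int_0^\infty e^{-\lambda t}\,\mathbb P(X_t\le y)\,dt=\int\nu(dx)\int_0^\infty e^{-\lambda t}\,\mathbb P(Y_t\ge x)\,dt .
\end{equation}
\end{proposition}

\begin{proof}
Let $V,v,W,g,F$ be as in Proposition~\ref{prop:resolvent} for $X$, and let $\tilde V,\tilde v,\tilde W,\tilde g,\tilde F$ be the same objects for $Y$, so that $\tilde g(s)=1_{\{s\ge y\}}-\lambda\tilde W(s)$. A.e.\ on $\mathbb R$,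
\begin{equation}\label{eq:two}
F=v+i(g-av),\qquad\tilde F=\tilde v+i(\tilde g+a\tilde v).
\end{equation}
The goal is to show that $F\tilde F$ is the Poisson integral of its boundary values. Where $v$ is small the argument of $F$ is governed by $g$ and may be anywhere in $[-\pi/2,\pi/2]$. A large real shift removes this freedom. Choose $A\ge1/K$ so large that, with $\tau=\arctan(1/A)$,
\[
\kappa':=\kappa+2\tau<\pi/2 ,
\]
and put $\Phi=(F+A)(\tilde F+A)$ and $\omega=\arg(F+A)+\arg(\tilde F+A)$. By Proposition~\ref{prop:resolvent}(a), both factors have real part greater than $A$ and argument in $[-\kappa,\kappa]$. So $\Phi$ is zero-free, $\omega$ is harmonic in $\mathbb H$ with $|\omega|\le2\kappa<\pi$, and $\omega=\arg\Phi$. The bound $2\kappa$ is too weak for Lemma~\ref{lem:sector}(b) when $K\ge1$. We improve it on the boundary and then carry the improvement inside.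

\emph{Step 1: $|\omega(s)|\le\kappa'$ for a.e.\ $s$.} The boundary values of $F+A$ and $\tilde F+A$ have real part at least $A>0$, where $\arg$ is continuous, so $\omega(s)=\arg(F(s)+A)+\arg(\tilde F(s)+A)$ a.e. Let $\eta=\arctan a(s)\in[-\kappa,\kappa]$. Since $1\mp ia=e^{\mp i\eta}/\cos\eta$, \eqref{eq:two} reads
\[
F+A=\frac v{\cos\eta}e^{-i\eta}+(A+ig),\qquad\tilde F+A=\frac{\tilde v}{\cos\eta}e^{i\eta}+(A+i\tilde g),
\]
and $|g|,|\tilde g|\le1$ give $|\arg(A+ig)|,|\arg(A+i\tilde g)|\le\tau$. Let $\eta\ge0$. Both summands of $F+A$ lie in the closed cone $-\eta-\tau\le\arg\le\tau$ with vertex $0$, which is convex because its opening $\eta+2\tau$ is less than $\pi$. So $\arg(F+A)\in[-\eta-\tau,\tau]$, and in the same way $\arg(\tilde F+A)\in[-\tau,\eta+\tau]$. The sum lies in $[-\eta-2\tau,\eta+2\tau]$. If $\eta<0$, then $\arg(F+A)\in[-\tau,|\eta|+\tau]$ and $\arg(\tilde F+A)\in[-|\eta|-\tau,\tau]$. In both cases $|\omega(s)|\le|\eta|+2\tau\le\kappa'$.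

\emph{Step 2: $F\tilde F$ is the Poisson integral of its boundary values.} By Lemma~\ref{lem:sector}(a), each value of $\omega$ in $\mathbb H$ is an average of boundary values, so $|\arg\Phi|\le\kappa'<\pi/2$ in $\mathbb H$. Lemma~\ref{lem:sector}(b) now applies to $\Phi$ with $\beta=\kappa'$, and to $F+A$ and $\tilde F+A$ with $\beta=\kappa$. These three functions and the constants are Poisson integrals of their boundary values, and so is
\[
F\tilde F=\Phi-A(F+A)-A(\tilde F+A)+A^2 .
\]

\emph{Step 3: the drift cancels.} By \eqref{eq:two}, on the boundary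
\[
\operatorname{Im}(F\tilde F)=\tilde v(g-av)+v(\tilde g+a\tilde v)=\tilde vg+v\tilde g=:j,\qquad|j|\le v+\tilde v\in L^1(\mathbb R).
\]
We read off $\int j$ from the behavior at infinity. By Step 2 and dominated convergence,
\[
\pi r\operatorname{Im}(F\tilde F)(ir)=\int\frac{r^2}{s^2+r^2}\,j(s)\,ds\longrightarrow\int j\,ds\qquad(r\to\infty).
\]
By \eqref{eq:F} the left side is at most $1/(\pi\lambda^2r)$ in modulus. Hence $\int j\,ds=0$.

\emph{Step 4: evaluation of $\int j$.} By Fubini's theorem, $\int\tilde v(s)\nu((-\infty,s])\,ds=\int\nu(dx)\tilde V([x,\infty))$, and $\int v(s)1_{\{s\ge y\}}\,ds=V([y,\infty))$. The functions $W,\tilde W$ are absolutely continuous and nondecreasing, with limits $0$ at $-\infty$ and $1/\lambda$ at $+\infty$, so $\int(\tilde vW+v\tilde W)\,ds=\int(W\tilde W)'\,ds=\lambda^{-2}$. Therefore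
\[
0=\int j\,ds=\int\nu(dx)\,\tilde V([x,\infty))+V([y,\infty))-\frac1\lambda .
\]
Since $V(\mathbb R)=1/\lambda$ and $V$ has no atoms, this says $V((-\infty,y])=\int\nu(dx)\tilde V([x,\infty))$, which is \eqref{eq:duality}.
\end{proof}

If $K<1$, Step 1 is not needed, since Lemma~\ref{lem:sector}(b) applies to $\Phi$ at once with $\beta=2\kappa<\pi/2$. The opposite signs of the drifts are then used only in Step 3. For $K\ge1$ they are used twice: to make the product integrable, and to cancel $a$.

\section{Existence}\label{sec:existence}

We approximate $a$ by Lipschitz drifts and pass to a weak limit. Tightness is free, since the noise has a fixed law and the drift part is $K$-Lipschitz. The difficulty is to pass to the limit in $\int_0^ta_n(X^n_s)\,ds$ when $a$ is discontinuous, and this is what \eqref{eq:Lq} is for: the bound depends on the drift only through $K$.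

\begin{proposition}\label{prop:existence}
For every Borel $a$ with $|a|\le K$ and every $x\in\mathbb R$ there is a solution with drift $a$ and $X_0=x$.
\end{proposition}

\begin{proof}
\emph{Approximation.} Let $\rho\ge0$ be smooth with support in $[-1,1]$ and $\int\rho=1$. Put $\rho_n(r)=n\rho(nr)$ and $a_n=a*\rho_n$. Then $|a_n|\le K$, $a_n$ is Lipschitz with constant $\Lambda_n=K\|\rho_n'\|_{L^1}$, and $a_n\to a$ in $L^p(-R,R)$ for all $p<\infty$ and $R>0$. Let $L$ be a Cauchy process with its natural filtration. For each path, the Picard iterates $U^{n,0}=0$, $U^{n,k+1}_t=\int_0^ta_n(x+L_s+U^{n,k}_s)\,ds$ satisfy $|U^{n,k+1}_t-U^{n,k}_t|\le K\Lambda_n^kt^{k+1}/(k+1)!$. They converge locally uniformly to a process $U^n$ with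
\begin{equation}\label{eq:Un}
U^n_t=\int_0^ta_n(x+L_s+U^n_s)\,ds ,
\end{equation}
and $U^n_t$ is a measurable function of $(L_s)_{s\le t}$. So $x+L+U^n$ is a solution with drift $a_n$.

\emph{A limit.} We keep track of the pair $(L,U^n)$, because condition (i) has to survive the limit. Let $C=C[0,\infty)$ with locally uniform convergence. The space $D\times C$ is Polish. The law of $L$ is a single probability measure on $D$, hence tight, and $U^n$ lies in the set of $K$-Lipschitz paths from $0$, which is compact in $C$ by the Arzel\`a--Ascoli theorem. So the laws of $(L,U^n)$ are tight. By Prokhorov's theorem a subsequence converges weakly. By Skorokhod's representation theorem there are, on a new space, pairs $(L^n,U^n)$ with these laws that converge almost surely to a pair $(\hat L,\hat U)$. Each $L^n$ and $\hat L$ have the law of $L$, the process $\hat U$ is $K$-Lipschitz with $\hat U_0=0$, and \eqref{eq:Un} holds almost surely for $(L^n,U^n)$ because it is a property of the law of the pair. Put $X^n=x+L^n+U^n$ and $\hat X=x+\hat L+\hat U$. Convergence in $D$ implies convergence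 at each continuity point of the limit path, and a c\`adl\`ag path has countably many jumps. Hence almost surely $X^n_s\to\hat X_s$ for a.e.\ $s$.

\emph{Occupation bound.} Fix $T,R>0$ and $q\in(1,\pi/(2\kappa))$, and let $1/q+1/q'=1$. Let $v_n$ be the resolvent density of $X^n$ for $\lambda=1$. By \eqref{eq:Lq}, $\int_{-R}^Rv_n^q\,ds\le\pi(1+R^2)(\frac1\pi+\frac1K)^q/\cos q\kappa$. For Borel $f\ge0$ vanishing off $(-R,R)$, H\"older's inequality gives
\begin{equation}\label{eq:occupation}
\mathbb E\int_0^Tf(X^n_s)\,ds\le e^T\int fv_n\,ds\le C_0\|f\|_{L^{q'}},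
\end{equation}
with $C_0=C_0(T,R,K,q)$ independent of $n$. The same bound holds for $\hat X$. Indeed, let $m(E)=\mathbb E\int_0^T1_E(\hat X_s)\,ds$ for Borel $E\subset(-R,R)$. For $f\in C_c((-R,R))$, bounded convergence in \eqref{eq:occupation} gives $|\int f\,dm|\le\int|f|\,dm\le C_0\|f\|_{L^{q'}}$. Since $C_c((-R,R))$ is dense in $L^{q'}(-R,R)$, whose dual is $L^q(-R,R)$, there is $h$ with $\|h\|_{L^q}\le C_0$ and $\int f\,dm=\int fh\,ds$ for all such $f$. Two finite signed measures that agree on $C_c$ are equal, so $m=h\,ds$, and H\"older's inequality gives the bound for all Borel $f\ge0$ vanishing off $(-R,R)$.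

\emph{Identification of $\hat U$.} For $t\le T$ and any $k$, \eqref{eq:Un} gives
\begin{align*}
\mathbb E\Big|U^n_t-\int_0^ta(\hat X_s)\,ds\Big|\le{}&\mathbb E\int_0^T|a_n-a_k|(X^n_s)\,ds+\mathbb E\int_0^T|a_k(X^n_s)-a_k(\hat X_s)|\,ds\\
&+\mathbb E\int_0^T|a_k-a|(\hat X_s)\,ds .
\end{align*}
Let $p_R=\mathbb P(\sup_{s\le T}|L_s|\ge R-|x|-KT)$, which tends to $0$ as $R\to\infty$ because c\`adl\`ag paths are bounded on $[0,T]$. Off an event of probability at most $p_R$ the path $X^n$ stays in $(-R,R)$ during $[0,T]$, and the same is true of $\hat X$. So the first term is at most $C_0\|a_n-a_k\|_{L^{q'}(-R,R)}+2KTp_R$ and the third is at most $C_0\|a_k-a\|_{L^{q'}(-R,R)}+2KTp_R$. The second tends to $0$ as $n\to\infty$, since $a_k$ is bounded and continuous. As $U^n_t\to\hat U_t$ boundedly, letting $n\to\infty$ gives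
\[
\mathbb E\Big|\hat U_t-\int_0^ta(\hat X_s)\,ds\Big|\le2C_0\|a_k-a\|_{L^{q'}(-R,R)}+4KTp_R .
\]
Let $k\to\infty$ and then $R\to\infty$. Thus $\hat U_t=\int_0^ta(\hat X_s)\,ds$ almost surely for each $t\le T$. Both sides are continuous in $t$ and $T$ is arbitrary, so (iii) holds for all $t$ at once.

\emph{Condition (i).} Let $\hat{\mathcal F}_t=\sigma(\hat L_s,\hat U_s:s\le t)$, so that (ii) holds. For $s_1,\dots,s_k\le s<t$ and bounded continuous $h_1,\dots,h_k$ on $\mathbb R^2$,
\[
\mathbb E\Big[e^{i\xi(L^n_t-L^n_s)}\prod_jh_j(L^n_{s_j},U^n_{s_j})\Big]=e^{(t-s)\psi(\xi)}\,\mathbb E\Big[\prod_jh_j(L^n_{s_j},U^n_{s_j})\Big],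
\]
because on the original space $U^n_{s_j}$ is a function of $L$ up to time $s$. A L\'evy process has no fixed discontinuities: the jump at a fixed time $r>0$ is the limit of $L_r-L_{r-h}$, whose characteristic function $e^{h\psi}$ tends to $1$ as $h\downarrow0$. So $L^n_r\to\hat L_r$ almost surely for each fixed $r$, and the identity passes to the limit. The products $\prod_jh_j(\hat L_{s_j},\hat U_{s_j})$ form a multiplicative class that generates $\hat{\mathcal F}_s$, so the monotone class theorem gives (i).
\end{proof}

\section{Uniqueness}\label{sec:uniqueness}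

Proposition~\ref{prop:duality} controls one-dimensional laws only. To reach the finite-dimensional laws we restart the solution at time $s$, conditioned on the past. This is why the proposition allows an arbitrary initial law.

\begin{lemma}\label{lem:restart}
Let $(X,L,\mathcal F_t)$ be a solution for $(\psi,a)$, let $s\ge0$, and let $B\in\mathcal F_s$ with $\mathbb P(B)>0$. Under $\mathbb P(\,\cdot\mid B)$, with filtration $(\mathcal F_{s+t})_{t\ge0}$ and underlying process $L'_t=L_{s+t}-L_s$, the process $X'_t=X_{s+t}$ is a solution for $(\psi,a)$.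
\end{lemma}

\begin{proof}
For $0\le u<t$ and $B'\in\mathcal F_{s+u}$ we have $B\cap B'\in\mathcal F_{s+u}$, so (i) gives $\mathbb E[e^{i\xi(L'_t-L'_u)};B\cap B']=e^{(t-u)\psi(\xi)}\mathbb P(B\cap B')$. Dividing by $\mathbb P(B)$ gives the identity in (i) under $\mathbb P(\,\cdot\mid B)$. It makes each increment of $L'$ independent of the earlier ones, with a law depending only on $t-u$, so $L'$ is a L\'evy process with exponent $\psi$. Condition (ii) is inherited, and (iii) follows by subtracting (iii) at time $s$ from (iii) at time $s+t$.
\end{proof}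

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Existence is Proposition~\ref{prop:existence}. Applying it to $-a$, fix for each rational $y$ a solution $Y^y$ with drift $-a$ and $Y^y_0=y$.

Let $X^1,X^2$ be solutions with drift $a$ and $X^1_0=X^2_0=x$, on spaces $(\Omega^i,\mathcal F^i,\mathbb P^i;\mathcal F^i_t)$. We show by induction on $k$ that $(X^i_{t_1},\dots,X^i_{t_k})$ has the same law for $i=1,2$ whenever $0=t_1<\dots<t_k$. For $k=1$ both laws are $\delta_x$. Assume the claim for $t_1<\dots<t_k$. Put $s=t_k$, fix $t>0$ and Borel sets $E_1,\dots,E_k$, and let $B^i=\{X^i_{t_j}\in E_j,\ j\le k\}\in\mathcal F^i_s$. Product sets determine a law, so it suffices to show that $\mathbb P^i(B^i,\,X^i_{s+t}\in E)$ does not depend on $i$ for Borel $E$. By hypothesis $\mathbb P^1(B^1)=\mathbb P^2(B^2)$. If this number is $0$ both sides vanish, so let it be positive.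

By Lemma~\ref{lem:restart}, $X^i_{s+\cdot}$ is a solution with drift $a$ under $\mathbb P^i(\,\cdot\mid B^i)$. Its initial law $\nu=\mathbb P^i(X^i_{t_k}\in\cdot\mid B^i)$ is the same for $i=1,2$ by the induction hypothesis. By \eqref{eq:duality}, for rational $y$ and all $\lambda>0$,
\[
\int_0^\infty e^{-\lambda u}\,\mathbb P^i(X^i_{s+u}\le y\mid B^i)\,du=\int\nu(dx')\int_0^\infty e^{-\lambda u}\,\mathbb P(Y^y_u\ge x')\,du ,
\]
and the right side does not depend on $i$. Bounded measurable functions with the same Laplace transform agree a.e. So there is a set $J\subset(0,\infty)$ of full measure such that for $u\in J$ the conditional distribution functions of $X^1_{s+u}$ and $X^2_{s+u}$ agree at all rational $y$; being right-continuous, they agree everywhere. Choose $u_n\in J$ with $u_n\downarrow t$. Since $X^i_{s+u_n}\to X^i_{s+t}$ almost surely, the conditional laws converge weakly, so the conditional laws of $X^1_{s+t}$ and $X^2_{s+t}$ agree. This completes the induction.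
\end{proof}

The hypotheses entered as follows. Boundedness of $a$ gives $\kappa<\pi/2$, which Lemma~\ref{lem:sector}(b) needs; Borel measurability only gives meaning to $\int_0^ta(X_s)\,ds$. The form $-|\xi|$ of the exponent and the dimension one are used in \eqref{eq:height}, through the Cauchy--Riemann equations and the integration over half-lines. Symmetry of $\psi$ lets the dual equation keep the same exponent; part (4) of the next theorem shows what replaces it in an asymmetric case.

\section{Further properties of the solution}\label{sec:complements}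

Let $\mathbb P^a_x$ be the law on $D$ of the unique solution from $x$ with drift $a$, with $X$ the coordinate process. For bounded Borel $f$ put $S_tf(x)=\mathbb E^a_xf(X_t)$ and $\mathcal R_\lambda f(x)=\int_0^\infty e^{-\lambda t}S_tf(x)\,dt$. Let $C_b$ be the bounded continuous functions on $\mathbb R$ and $C_0$ those that vanish at infinity. A semigroup is \emph{stochastically monotone} if it maps bounded nondecreasing functions to nondecreasing functions, and \emph{Feller on $C_0$} if it maps $C_0$ into $C_0$ and $\sup|S_tf-f|\to0$ as $t\downarrow0$ for $f\in C_0$.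

\begin{theorem}\label{thm:complements}
Let $\psi(\xi)=-c|\xi|$ with $c>0$, let $|a|\le K$ with $K>0$, and let $\kappa=\arctan(K/c)$.
\begin{enumerate}
\item[(1)] \emph{(Siegmund duality)} For all $t>0$ and $x,y\in\mathbb R$, $\mathbb P^a_x(X_t=y)=0$ and $\mathbb P^a_x(X_t\le y)=\mathbb P^{-a}_y(X_t\ge x)$.
\item[(2)] The solutions form a strong Markov process with a stochastically monotone semigroup $S_t$ that maps $C_b$ into $C_b$ and is Feller on $C_0$. Its resolvent $\mathcal R_\lambda$ maps bounded Borel functions into $C_b$.
\item[(3)] \emph{(Sharp integrability)} For every solution and every $\lambda>0$ the resolvent measure has a density in $L^q_{\mathrm{loc}}$ for every $q<\pi/(2\kappa)$. For $a=-K\operatorname{sgn}x$ and $X_0=0$ the density is not in $L^q$ near $0$ for any $q\ge\pi/(2\kappa)$.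
\item[(4)] \emph{(Other drivers)} Existence and uniqueness for every bounded Borel $a$ hold for every exponent
\[
\psi(\xi)=i\gamma\xi-c|\xi|+\int(e^{i\xi z}-1)\,\mu(dz)
\]
with $c>0$, $\gamma\in\mathbb R$, and $\mu$ a finite signed measure on $\mathbb R\setminus\{0\}$ such that $\frac{c\,dz}{\pi z^2}+\mu\ge0$.
\end{enumerate}
\end{theorem}

The time change of Section~\ref{sec:problem} reduces all four parts to $c=1$. It replaces $K,\lambda,\gamma,\mu$ by $K/c,\lambda/c,\gamma/c,\mu/c$ and multiplies the resolvent measure by $c$.

\subsection*{Proof of (1): no atoms, and duality at fixed times}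
Let $X$ be any solution with drift $a$, and let $0<h<t$. On $\{X_t=y\}$ we have $L_t-L_{t-h}=y-X_{t-h}-\int_{t-h}^ta(X_u)\,du$, so the increment lies within $Kh$ of the $\mathcal F_{t-h}$-measurable point $y-X_{t-h}$. The increment is independent of $\mathcal F_{t-h}$ and has density $P_h$, which is even and decreasing in $|r|$. Hence
\[
\mathbb P(X_t=y\mid\mathcal F_{t-h})\le\int_{-Kh}^{Kh}P_h(r)\,dr=\frac{2\kappa}\pi<1 .
\]
Since $L$ has no fixed discontinuities, $X_t=X_{t-}$ almost surely, so $\{X_t=y\}$ belongs up to a null set to $\sigma(\bigcup_h\mathcal F_{t-h})$. By the martingale convergence theorem along $h=1/n$, the left side tends to $1_{\{X_t=y\}}$ almost surely. An indicator that is at most $2\kappa/\pi<1$ vanishes, so $\mathbb P(X_t=y)=0$.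

By \eqref{eq:duality} with $\nu=\delta_x$ and uniqueness of the Laplace transform, the duality identity holds for a.e.\ $t$. If $t_n\downarrow t>0$, then $1_{\{X_{t_n}\le y\}}\to1_{\{X_t\le y\}}$ off the null set $\{X_t=y\}$, so the left side is right-continuous in $t$. The same argument, with the absence of atoms for the drift $-a$, applies to the right side. So the identity holds for all $t>0$.

\subsection*{Proof of (2): Feller and strong Markov properties}
\emph{Action on functions.} Fix $t>0$. By (1), $x\mapsto\mathbb P^a_x(X_t\le y)=\mathbb P^{-a}_y(X_t\ge x)$ is nonincreasing, and it is continuous because the law of $X_t$ under $\mathbb P^{-a}_y$ has no atoms. If $x_n\to x$, the distribution functions of $X_t$ under $\mathbb P^a_{x_n}$ converge pointwise to the one under $\mathbb P^a_x$, so the laws converge weakly. This is $S_tC_b\subset C_b$, and by the monotone class theorem $S_tf$ is Borel for bounded Borel $f$. If $f$ is nondecreasing with $|f|\le b$, then $f=-b+\int_{-b}^b1_{\{f>u\}}\,du$, each $\{f>u\}$ is empty, $\mathbb R$, or a half-line $(y,\infty)$ or $[y,\infty)$,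 and the probability of such a set is nondecreasing in $x$. So $S_tf$ is nondecreasing. Finally $|X_t-x|\le|L_t|+Kt$, where the law of $L_t$ does not depend on $x$. For $f\in C_0$ and $\delta>0$,
\begin{align*}
|S_tf(x)|&\le\sup_{|x'-x|\le\delta}|f(x')|+\sup|f|\;\mathbb P(|L_t|+Kt>\delta),\\
|S_tf(x)-f(x)|&\le\sup_{|x'-x|\le\delta}|f(x')-f(x)|+2\sup|f|\;\mathbb P(|L_t|+Kt>\delta).
\end{align*}
Letting $|x|\to\infty$ and then $\delta\to\infty$ in the first line gives $S_tC_0\subset C_0$. Letting $t\downarrow0$ and then $\delta\downarrow0$ in the second gives $\sup|S_tf-f|\to0$, since $f$ is uniformly continuous.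

\emph{Markov property.} Let $X$ be any solution with drift $a$, let $B\in\mathcal F_s$ with $\mathbb P(B)>0$, and let $\nu_B$ be the conditional law of $X_s$ given $B$. By Lemma~\ref{lem:restart}, \eqref{eq:duality}, part (1) and Fubini's theorem, the functions $t\mapsto\mathbb P(X_{s+t}\le y\mid B)$ and $t\mapsto\int\nu_B(dx)\mathbb P^a_x(X_t\le y)$ have the same Laplace transform. So for a.e.\ $t$ they agree for all rational $y$, and then
\begin{equation}\label{eq:markov}
\mathbb E[f(X_{s+t});B]=\mathbb E[S_tf(X_s);B]\qquad(f\in C_b).
\end{equation}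
Both sides are right-continuous in $t$ by bounded convergence, so \eqref{eq:markov} holds for all $t\ge0$, and it extends to bounded Borel $f$ because both sides are integrals of $f$ against finite measures. Taking $X_0=x$ and $B=\Omega$ gives $S_{s+t}=S_sS_t$.

\emph{Strong Markov property.} Let $\sigma$ be a finite stopping time of $(\mathcal F_{t+})$, let $B\in\mathcal F_{\sigma+}$, and put $\sigma_n=2^{-n}(\lfloor2^n\sigma\rfloor+1)\downarrow\sigma$. Then $B\cap\{\sigma_n=k2^{-n}\}\in\mathcal F_{k2^{-n}}$, and summing \eqref{eq:markov} over $k$ gives $\mathbb E[f(X_{\sigma_n+t});B]=\mathbb E[S_tf(X_{\sigma_n});B]$. For $f\in C_b$ both $f$ and $S_tf$ are continuous and the paths are right-continuous, so the limit $n\to\infty$ gives $\mathbb E[f(X_{\sigma+t})\mid\mathcal F_{\sigma+}]=S_tf(X_\sigma)$.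

\emph{Resolvent.} Let $x_n\to x$, let $v_n,v$ be the resolvent densities of the solutions from $x_n,x$, let $f$ be bounded Borel, and fix $q\in(1,\pi/(2\kappa))$. For $\varphi\in C_b$, $\int\varphi v_n=\mathcal R_\lambda\varphi(x_n)\to\mathcal R_\lambda\varphi(x)=\int\varphi v$ by $S_tC_b\subset C_b$ and dominated convergence. By \eqref{eq:Lq}, the norms of $v_n$ and $v$ in $L^q(-R,R)$ are at most some $C_R$. The masses of $v_n$ and $v$ off $(-R,R)$ are at most $\epsilon_R=\int_0^\infty e^{-\lambda t}\mathbb P(|L_t|+Kt\ge R-\sup_n|x_n|)\,dt$, and $\epsilon_R\to0$ as $R\to\infty$. For $\varphi\in C_c((-R,R))$,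
\[
\limsup_n\Big|\int fv_n-\int fv\Big|\le2C_R\|f-\varphi\|_{L^{q'}(-R,R)}+2\epsilon_R\sup|f| .
\]
Take the infimum over $\varphi$, which removes the first term, and let $R\to\infty$. So $\mathcal R_\lambda f$ is continuous, and it is bounded by $\sup|f|/\lambda$.

\subsection*{Proof of (3): the exponent $\pi/(2\kappa)$ is sharp}
The first claim is Proposition~\ref{prop:resolvent}(b); smaller exponents follow on bounded intervals by H\"older's inequality. Let $a=-K\operatorname{sgn}x$ with $\operatorname{sgn}0=0$ and $X_0=0$. We compare $F$ with the model $(i/z)^{2\kappa/\pi}$ of Example~\ref{ex:sign}: the boundary argument of $F$ is at least as large in modulus and has the same sign, so $|F|$ must grow at least as fast at $0$.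

By Proposition~\ref{prop:resolvent}(c), $F(s)=v+i(g+K\operatorname{sgn}(s)\,v)$ with $g(s)=1_{\{s\ge0\}}-\lambda W(s)$. For $s>0$ we have $g(s)=\lambda V((s,\infty))>0$, because $\mathbb P(X_t>s)\ge\mathbb P(L_t>s+Kt)>0$. For $s<0$ we have $g(s)=-\lambda V((-\infty,s])<0$, because $\mathbb P(X_t\le s)\ge\mathbb P(L_t\le s-Kt)>0$. Hence $F(s)\ne0$ a.e., and $\theta(s)=\arg F(s)$ lies in $[\kappa,\pi/2]$ for a.e.\ $s>0$ and in $[-\pi/2,-\kappa]$ for a.e.\ $s<0$. In $\mathbb H$ write $\log F=\log|F|+i\theta$. Since $\operatorname{Re}F>0$, $\theta$ is harmonic with $|\theta|<\pi/2$, so it is the Poisson integral of $\theta(s)$ by Lemma~\ref{lem:sector}(a). By the Cauchy--Riemann equations and $s\theta(s)\ge\kappa|s|$,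
\[
\frac d{d\varepsilon}\log|F(i\varepsilon)|=-\int\frac{2\varepsilon s\,\theta(s)}{\pi(s^2+\varepsilon^2)^2}\,ds\le-\frac{2\kappa}\pi\int_0^\infty\frac{2\varepsilon s\,ds}{(s^2+\varepsilon^2)^2}=-\frac{2\kappa}{\pi\varepsilon}.
\]
Integrating over $[\varepsilon,1]$ gives
\begin{equation}\label{eq:lower}
|F(i\varepsilon)|\ge|F(i)|\,\varepsilon^{-2\kappa/\pi}\qquad(0<\varepsilon<1).
\end{equation}

To turn this into a statement about $v$ alone we use symmetry. Since $a$ is odd, $-X$ is a solution from $0$ with underlying process $-L$. By Theorem~\ref{thm:main}, $-X$ and $X$ have the same law, so $V$ is symmetric. As $Q_\varepsilon$ is odd, \eqref{eq:ReIm} gives $F(i\varepsilon)=\int P_\varepsilon v\,ds$. Suppose that $v\in L^q(-\delta_0,\delta_0)$ with $\pi/(2\kappa)\le q<\infty$; the case $q=\infty$ is contained in this one. Note $q>1$. From $P_\varepsilon(r)=\varepsilon^{-1}P_1(r/\varepsilon)$ we get $\|P_\varepsilon\|_{L^{q'}}=\varepsilon^{-1/q}\|P_1\|_{L^{q'}}$, and $P_\varepsilon(r)\le\varepsilon/(\pi\delta^2)$ for $|r|\ge\delta$. So for $\delta<\delta_0$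
\[
\varepsilon^{1/q}F(i\varepsilon)\le\|P_1\|_{L^{q'}}\|v\|_{L^q(-\delta,\delta)}+\frac{\varepsilon^{1+1/q}}{\pi\delta^2\lambda}.
\]
Letting $\varepsilon\to0$ and then $\delta\to0$ gives $\varepsilon^{1/q}F(i\varepsilon)\to0$. But $1/q\le2\kappa/\pi$, so \eqref{eq:lower} gives $\varepsilon^{1/q}F(i\varepsilon)\ge|F(i)|>0$ for $\varepsilon<1$. This is a contradiction.

\subsection*{Proof of (4): a finite perturbation of the jump measure}
Since $\int(1-\cos\xi z)\frac{dz}{\pi z^2}=|\xi|$, the exponent in (4) has the L\'evy--Khintchine form
\[
i\gamma'\xi+\int\big(e^{i\xi z}-1-i\xi z1_{\{|z|\le1\}}\big)\Pi(dz),\qquad\Pi=\frac{c\,dz}{\pi z^2}+\mu,\qquad\gamma'=\gamma+\int_{|z|\le1}z\,\mu(dz).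
\]
The hypothesis says that $\Pi\ge0$, and $\int(1\wedge z^2)\,\Pi(dz)<\infty$, so a L\'evy process with this exponent exists. For instance, $\mu=-1_{\{|z|>1\}}\frac{c\,dz}{\pi z^2}$ has total variation $2c/\pi$ and removes the jumps larger than $1$.

Let $c=1$. Replacing $L_t$ by $L_t-\gamma t$ and $a$ by $a+\gamma$, we may take $\gamma=0$; let $|a|\le K$. The dual equation has drift $-a$ and exponent $\psi(-\xi)$, as Example~\ref{ex:constant} suggests, since there the dual process was driven by $-L$. This exponent has the same form, with $\mu$ replaced by its reflection. We go through the proof of Theorem~\ref{thm:main} and record what changes.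

\emph{The resolvent measure.} In \eqref{eq:fourier} the factor $\psi(-\xi)$ gains the term $\int(e^{-i\xi z}-1)\mu(dz)$. Multiplication of $\hat V$ by $e^{-i\xi z}$ turns $P_\varepsilon*V(s)$ into $P_\varepsilon*V(s-z)$. After integration over $(-\infty,s]$, \eqref{eq:height} holds with
\[
g_\varepsilon(s)=N_\varepsilon*\nu(s)-\lambda N_\varepsilon*V(s)+\int\big[N_\varepsilon*V(s-z)-N_\varepsilon*V(s)\big]\mu(dz).
\]
Since $0\le N_\varepsilon*V\le1/\lambda$, we have $|g_\varepsilon|\le M:=1+\|\mu\|/\lambda$, where $\|\mu\|$ is the total variation. So $|\operatorname{Im}F|\le K\operatorname{Re}F+M$, and Proposition~\ref{prop:resolvent} holds with $M/K$ in place of $1/K$ in (a) and (b). In (c), bounded convergence with respect to $|\mu|$ gives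
\[
g(s)=\nu((-\infty,s])-\lambda W(s)+\int[W(s-z)-W(s)]\,\mu(dz),\qquad|g|\le M .
\]
For a solution $Y$ of the dual equation from $y$, the reflection of $\mu$ gives
\[
\tilde g(s)=1_{\{s\ge y\}}-\lambda\tilde W(s)+\int[\tilde W(s+z)-\tilde W(s)]\,\mu(dz),\qquad|\tilde g|\le M .
\]

\emph{Duality.} Steps 1--3 of the proof of Proposition~\ref{prop:duality} use $g,\tilde g$ only through their bound. They hold with $A\ge M/K$, $\tau=\arctan(M/A)$ and $|j|\le M(v+\tilde v)$. In Step 4 the integral $\int j\,ds$ gains the term $\int I(z)\,\mu(dz)$, where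
\[
I(z)=\int\big[\tilde v(s)W(s-z)+v(s)\tilde W(s+z)\big]ds-\int\big[\tilde vW+v\tilde W\big]ds .
\]
Substituting $s\mapsto s-z$ in the second summand turns the first integral into $\int\frac d{ds}[W(s-z)\tilde W(s)]\,ds=\lambda^{-2}$, and the second integral is $\lambda^{-2}$ as before. So $I(z)=0$ for every $z$, and \eqref{eq:duality} holds for $X$ and $Y$.

\emph{Existence and uniqueness.} The proof of Proposition~\ref{prop:existence} uses the bound \eqref{eq:Lq} for $\lambda=1$ uniformly over drifts bounded by $K$, which now holds with $(1+\|\mu\|)/K$ in place of $1/K$. Otherwise it uses only that $L$ is a L\'evy process with a fixed law. It therefore applies to the equation and to its dual. Lemma~\ref{lem:restart} holds for every exponent, and the induction in Section~\ref{sec:uniqueness} uses only this lemma, \eqref{eq:duality} and existence for the dual equation. This proves (4) and completes the proof of Theorem~\ref{thm:complements}.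

\begin{thebibliography}{1}
\bibitem{source}
\emph{Perturbation of drift-type for L\'evy processes}, doi:10.1215/kjm/1250523280,
\texttt{https://projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal+article\allowbreak\&isResultClick=\allowbreak True\allowbreak\&urlId=\allowbreak 10.1215\%2Fkjm\allowbreak\%2F1250523280}.
\end{thebibliography}
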